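
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{Metric thickenings of the circle retract onto the boundaries of the Carath\'eodory and Barvinok--Novik orbitopes}


\begin{abstract}
The \v Cech and Vietoris--Rips metric thickenings of the circle at scale $r$ consist of the finitely supported probability measures on the circle whose support lies in an arc of length $r$, respectively has diameter at most $r$. A trigonometric moment map sends each of them to $\mathbb R^{2k}\setminus\{0\}$, where $k$ depends on $r$, and radial projection then lands in the boundary of a convex body: the Carath\'eodory orbitope in the \v Cech case, the Barvinok--Novik orbitope in the Vietoris--Rips case. Conversely, every boundary point has a unique representing measure, and this measure lies in the thickening. We prove that the two maps are mutually inverse homotopy equivalences at all scales. More precisely, the thickening deformation retracts strongly onto the sphere of boundary measures. In the \v Cech case we choose continuously, with Michael's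 selection theorem, measures with at most $k$ atoms. In the Vietoris--Rips case we filter the thickening by an odd integer that counts alternations between the support and its antipode, and compute the cohomology of the filtration.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $S^1=\mathbb R/2\pi\mathbb Z$ carry its arc-length metric $d$. We write $e(t)$ for the point with angle $t$ and also regard $S^1$ as the unit circle in $\mathbb C$. For a compact set $K\subset S^1$ let $P(K)$ be the set of Borel probability measures on $K$, and let $P=P(S^1)$. The $1$-Wasserstein metric $D(\mu,\nu)$, the minimal cost $\int d(x,y)$ of a coupling of $\mu$ and $\nu$, induces the weak topology on $P$, and $P$ is compact.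

For $r\ge0$ the \emph{Vietoris--Rips} and the \emph{\v Cech metric thickening} are the subspaces
\begin{align*}
VR^m_{\le}(S^1;r)&=\{\mu\in P \text{ finitely supported}:\ \operatorname{diam}(\operatorname{supp}\mu)\le r\},\\
\tilde C^m_{\le}(S^1;r)&=\{\mu\in P \text{ finitely supported}:\ \operatorname{supp}\mu \text{ lies in a closed arc of length } r\}.
\end{align*}
At $r=0$ both are the circle of Dirac measures. As $r$ grows, measures are allowed to spread, and the question is how the homotopy type changes.

Moments give a way to see this. Put
\begin{align*}
M_{2k}(\theta)&=(\cos\theta,\sin\theta,\cos2\theta,\sin2\theta,\dots,\cos k\theta,\sin k\theta),\\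
SM_{2k}(\theta)&=(\cos\theta,\sin\theta,\cos3\theta,\sin3\theta,\dots,\cos(2k-1)\theta,\sin(2k-1)\theta),
\end{align*}
and extend both maps to measures by integration: $M_{2k}(\mu)=\int M_{2k}\,d\mu$, and likewise for $SM_{2k}$. The convex hulls
\[
\mathcal C_{2k}=\operatorname{conv}M_{2k}(S^1),\qquad \mathcal B_{2k}=\operatorname{conv}SM_{2k}(S^1)
\]
are the \emph{Carath\'eodory} and the \emph{Barvinok--Novik orbitope}. They are convex bodies in $\mathbb R^{2k}$ with the origin in the interior, so their boundaries are $(2k-1)$-spheres. Let $p$ denote radial projection from $\mathbb R^{2k}\setminus\{0\}$ onto the boundary of the orbitope. The following facts, from \cite{Bush}, relate thickenings and orbitopes. We include short proofs in Sections~\ref{sec:boundary} and~\ref{sec:hulls}, so that the paper is self-contained in this respect.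

\begin{itemize}
\item[(F1)] If $\frac{2\pi(k-1)}{k}\le r<\frac{2\pi k}{k+1}$, then $M_{2k}$ does not vanish on $\tilde C^m_{\le}(S^1;r)$.
\item[(F2)] If $\frac{2\pi(k-1)}{2k-1}\le r<\frac{2\pi k}{2k+1}$, then $SM_{2k}$ does not vanish on $VR^m_{\le}(S^1;r)$.
\item[(F3)] At these scales there is a continuous map $\iota$ from $\partial\mathcal C_{2k}$ to $\tilde C^m_{\le}(S^1;r)$, respectively from $\partial\mathcal B_{2k}$ to $VR^m_{\le}(S^1;r)$, with the following property. For a boundary point $y$ let $F_y$ be the unique face of the orbitope whose relative interior contains $y$. Then $\iota(y)$ is supported on the preimage, under $M_{2k}$ or $SM_{2k}$, of the vertices of $F_y$, and its moment vector is $y$. Every measure supported in this way with moment vector $y$ lies in the thickening.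
\end{itemize}

In what follows $\iota$ denotes any continuous map as in (F3). Since $\iota(y)$ has moment vector $y$,
\[
(p\circ M_{2k})\circ\iota=\mathrm{id}_{\partial\mathcal C_{2k}},\qquad (p\circ SM_{2k})\circ\iota=\mathrm{id}_{\partial\mathcal B_{2k}} .
\]
Thus the thickening contains the sphere as a retract. The conjecture in \cite{Bush} is that, up to homotopy, it contains nothing else: $\iota$ should be a homotopy equivalence with homotopy inverse $p\circ M_{2k}$ or $p\circ SM_{2k}$ at all scales. We prove this.

\begin{theorem}\label{thm:main}
Let $k\ge1$.
\begin{enumerate}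
\item If $\frac{2\pi(k-1)}{k}\le r<\frac{2\pi k}{k+1}$, then $\iota\circ(p\circ M_{2k})\simeq\mathrm{id}$ on $\tilde C^m_{\le}(S^1;r)$.
\item If $\frac{2\pi(k-1)}{2k-1}\le r<\frac{2\pi k}{2k+1}$, then $\iota\circ(p\circ SM_{2k})\simeq\mathrm{id}$ on $VR^m_{\le}(S^1;r)$.
\end{enumerate}
\end{theorem}

\noindent\textbf{Notation.} We treat both cases together when possible. $X$ is the thickening under consideration, with $r$ in the range of Theorem~\ref{thm:main}; $\bar X\subset P$ is the set of \emph{all} Borel probability measures with the same support condition; $\Psi$ is $M_{2k}$ in the \v Cech case and $SM_{2k}$ in the Vietoris--Rips case; $\mathcal O$ is $\mathcal C_{2k}$, respectively $\mathcal B_{2k}$; and $q=p\circ\Psi$. The set $\bar X$ is closed in $P$, hence compact: if $\mu_n\to\mu$, then every point of $\operatorname{supp}\mu$ is a limit of points of $\operatorname{supp}\mu_n$, and closed arcs of length $r$ subconverge to closed arcs of length $r$. The set $X$ consists of the finitely supported elements of $\bar X$.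

\begin{theorem}\label{thm:sharp}
Let $T$ be $X$ or $\bar X$, in the \v Cech or the Vietoris--Rips case, with $k\ge1$ and $r$ in the range of Theorem~\ref{thm:main}.
\begin{enumerate}
\item The map $\iota$ is unique, and it is an embedding. In the \v Cech case its image is the set of measures with at most $k$ atoms.
\item $T$ is an ANR, and $\mathrm{id}_T\simeq\iota\circ q$ by a homotopy that is constant on $\iota(\partial\mathcal O)$. So $\iota\circ q$ is the end map of a strong deformation retraction of $T$ onto $\iota(\partial\mathcal O)\cong S^{2k-1}$.
\item $T\simeq S^{2k-1}$. Write $T(r)$ for $T$ at scale $r$. For $r\le r'$ the inclusion $T(r)\subset T(r')$ is a homotopy equivalence if $r,r'$ lie in the same range, and nullhomotopic if they lie in different ranges.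
\item The ranges are sharp: at and above the upper endpoint, $\Psi$ vanishes somewhere on the thickening, so $p\circ\Psi$ is not defined on all of it; below the lower endpoint ($k\ge2$), no map $\iota$ as in (F3) exists.
\end{enumerate}
\end{theorem}

\subsection{What to expect, and the strategy}\label{subsec:strategy}

For $k=1$ both moment maps are $\mu\mapsto\int z\,d\mu\in\mathbb C$, the orbitope is the unit disk, $\iota(y)=\delta_y$, and $q(\mu)$ is the direction of the mean of $\mu$. At these scales the support lies in an arc shorter than a half-circle (in the Vietoris--Rips case this needs an argument, see Section~\ref{sec:hulls}). The direction of the mean lies in that arc, and the straight line from $\mu$ to $\delta_{q(\mu)}$ stays in the thickening.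

For $k\ge2$ one would like to use again the straight line from $\mu$ to $\iota(q(\mu))$. But radial projection changes all moments at once, and it gives no direct control over where the atoms of $\iota(q(\mu))$ lie relative to $\operatorname{supp}\mu$. We therefore never compute $\iota(q(\mu))$. Instead we attach to $\mu$ a \emph{hull} $A(\mu)\supset\operatorname{supp}\mu$, a union of few arcs. It is large enough to be convex at small scales, and small enough that every measure on $A(\mu)$ is still admissible. Straight lines between measures on the same hull never leave $\bar X$.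

\emph{\v Cech case.} The sphere $\iota(\partial\mathcal C_{2k})$ is the set $W_k$ of measures with at most $k$ atoms. It suffices to move every $\mu$ continuously, inside $P(A(\mu))$, to a measure $h(\mu)\in W_k$: since $\iota\circ q$ is the identity on $W_k$, we then get $\iota\circ q\simeq\iota\circ q\circ h=h\simeq\mathrm{id}$. Such an $h$ is a continuous selection from the sets $W_k\cap P(A(\mu))$, which turn out to be contractible.

\emph{Vietoris--Rips case.} Here the boundary measures are not described by their number of atoms: already for $k=2$ the measures with three atoms form a $5$-parameter family, while $\partial\mathcal B_4$ is a $3$-sphere. So the \v Cech argument does not carry over directly. We show instead that $X$ is simply connected (for $k\ge2$) and has the cohomology of $S^{2k-1}$; then $q\circ\iota=\mathrm{id}$ and Whitehead's theorem finish the proof. The cohomology comes from a filtration of $\bar X$ whose strata are, up to proper homotopy, bundles over circles with open simplices as fibers.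

\subsection{Conventions}

An \emph{arc} is a closed arc, possibly a point, unless it is called open; an open arc of length $2\pi$ is the complement of a point. A \emph{straight-line homotopy} between maps $f,f'$ into $P$ is $(1-s)f+sf'$; it is continuous. If a nonzero finite measure $\mu$ is supported in an arc $I$ of length $<\pi$, then $\int z\,d\mu\ne0$, and
\[
\beta(\mu)=\int z\,d\mu\Big/\Big|\int z\,d\mu\Big|\in I,
\]
because the cone over $I$ is convex, closed and contains no line. The map $\beta$ is continuous where it is defined, and $\beta(\delta_x)=x$.

Let $\mathcal T_n$ be the real span of $1,\cos j\theta,\sin j\theta$, $1\le j\le n$. A nonzero $f\in\mathcal T_n$ has at most $2n$ zeros on $S^1$, counted with multiplicity, because $f(\theta)=z^{-n}F(z)$ with $z=e^{i\theta}$ and $F$ a polynomial of degree at most $2n$. Call $f$ \emph{antiperiodic} if $f(\theta+\pi)=-f(\theta)$, that is, if only odd frequencies occur in $f$. A product of $n$ factors $\sin(\theta-c_i)$ lies in $\mathcal T_n$ and is antiperiodic if $n$ is odd. If $L$ is a linear functional on $\mathbb R^{2k}$, then $L(\Psi(\mu))=\int L\circ\Psi\,d\mu$. The functions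 $L\circ M_{2k}$ are exactly the elements of $\mathcal T_k$ with mean $0$, the functions $L\circ SM_{2k}$ are exactly the antiperiodic elements of $\mathcal T_{2k-1}$, and $L\circ\Psi$ is constant only for $L=0$.

\section{Boundary points have unique representing measures}\label{sec:boundary}

A supporting hyperplane of $\mathcal O$ is the same thing as a nonnegative trigonometric polynomial (of the form $c+L\circ\Psi$) with a zero, and its contact points with the moment curve are the zeros. So everything about $\iota$ follows from a study of zero sets. The only metric information we need is how fast a bounded trigonometric polynomial can drop from its maximum to its minimum. We obtain it by comparison with $\cos n\theta$.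

\begin{lemma}\label{lem:drop}
Let $n\ge1$, $c>0$ and $f\in\mathcal T_n$ with $|f|\le c$. If $f(s)=c$ and $f(t)=-c$, then $d(s,t)\ge\pi/n$.
\end{lemma}

\begin{proof}
We may assume $c=1$. Suppose $d(s,t)<\pi/n$. After a reflection and a rotation, $0<s<t<\pi/n$. Choose $\lambda<1$ larger than $0$, $\cos ns$ and $-\cos nt$, and put $h(\theta)=\cos n\theta-\lambda f(\theta)\in\mathcal T_n$. As $|\lambda f|<1$, the sign of $h(j\pi/n)$ is $(-1)^j$, so $h$ has a zero in each of the $2n$ intervals $(j\pi/n,(j+1)\pi/n)$, $0\le j<2n$. On the first one, $h(0)>0$, $h(s)=\cos ns-\lambda<0$, $h(t)=\cos nt+\lambda>0$ and $h(\pi/n)<0$, which gives three zeros. So $h\ne0$ has at least $2n+2$ zeros, a contradiction.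
\end{proof}

\begin{proposition}\label{prop:zeros}
Let $f$ be a nonzero nonnegative trigonometric polynomial with zero set $Z$.
\begin{enumerate}
\item[(a)] If $f\in\mathcal T_k$, then $|Z|\le k$, and the points $M_{2k}(z)$, $z\in Z$, are affinely independent.
\item[(b)] If $f=c+f_1$ with $c$ constant and $f_1\in\mathcal T_{2k-1}$ antiperiodic, then $|Z|\le 2k-1$, the vectors $SM_{2k}(z)$, $z\in Z$, are linearly independent, and $d(z,z')\le\frac{2\pi(k-1)}{2k-1}$ for all $z,z'\in Z$.
\end{enumerate}
\end{proposition}

\begin{proof}
All zeros of $f$ have multiplicity at least $2$; this gives the bounds on $|Z|$.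

(a) Let $\sum_{z\in Z}a_zM_{2k}(z)=0$ and $\sum a_z=0$. Then $\sum a_zh(z)=0$ for every $h\in\mathcal T_k$. For $z_0\in Z$ take $h(\theta)=\prod_{z\ne z_0}(1-\cos(\theta-z))$. It lies in $\mathcal T_k$ and vanishes on $Z\setminus\{z_0\}$ but not at $z_0$, so $a_{z_0}=0$.

(b) The constant $c$ is the mean of $f$, so $c>0$. Since $f(\theta)+f(\theta+\pi)=2c>0$, the set $Z$ contains no antipodal pair. Let $\sum a_zSM_{2k}(z)=0$; then $\sum a_zh(z)=0$ for every antiperiodic $h\in\mathcal T_{2k-1}$. For $z_0\in Z$ take $h(\theta)=\prod_{z\ne z_0}\sin(\theta-z)$, multiplied, if the number $|Z|-1\le2k-2$ of factors is even, by one further factor $\sin(\theta-x)$ with $x\ne z_0,z_0+\pi$. The number of factors is now odd and at most $2k-1$, so $h$ is admissible. It vanishes on $Z\setminus\{z_0\}$ but not at $z_0$, since $Z$ contains no antipodal pair. So $a_{z_0}=0$.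

For the distances, note $f_1\ge-c$, hence $f_1(\theta)=-f_1(\theta+\pi)\le c$. If $z,z'\in Z$, then $f_1(z)=-c$ and $f_1(z'+\pi)=c$, so Lemma~\ref{lem:drop} gives $d(z,z'+\pi)\ge\frac{\pi}{2k-1}$. Therefore $d(z,z')=\pi-d(z,z'+\pi)\le\pi-\frac{\pi}{2k-1}=\frac{2\pi(k-1)}{2k-1}$.
\end{proof}

\begin{proposition}\label{prop:iota}
The origin is an interior point of $\mathcal O$. Let $W=\{\mu\in P:\Psi(\mu)\in\partial\mathcal O\}$. Then
\begin{enumerate}
\item[(a)] $W$ is contained in the thickening at scale $r$ whenever $r\ge\frac{2\pi(k-1)}{k}$ (\v Cech), respectively $r\ge\frac{2\pi(k-1)}{2k-1}$ (Vietoris--Rips);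
\item[(b)] $\Psi|_W:W\to\partial\mathcal O$ is a homeomorphism;
\item[(c)] in the \v Cech case $W$ is the set $W_k$ of measures with at most $k$ atoms;
\item[(d)] the map $\iota=(\Psi|_W)^{-1}$ has the properties in (F3), and it is the only map $\iota:\partial\mathcal O\to P$ with $\Psi\circ\iota=\mathrm{id}$. In particular $\iota(q(\mu))=\mu$ for $\mu\in W$.
\end{enumerate}
\end{proposition}

\begin{proof}
If $0$ were not interior to $\mathcal O$, there would be $L\ne0$ with $L\circ\Psi\ge0$ on $S^1$. Since $L\circ\Psi$ has mean $0$, it would vanish identically, so $L=0$, a contradiction.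

Let $\mu\in W$. A supporting hyperplane at $\Psi(\mu)$ gives a function $f=c+L\circ\Psi\ge0$ on $S^1$ with $L\ne0$, hence $f\not\equiv0$, and $c+L(\Psi(\mu))=0$, that is, $\int f\,d\mu=0$. Hence $\operatorname{supp}\mu$ lies in the zero set $Z$ of $f$, to which Proposition~\ref{prop:zeros} applies. In particular $\mu$ is finitely supported.

(a) In the \v Cech case $\mu$ has at most $k$ atoms, so some component of the complement of $\operatorname{supp}\mu$ has length at least $2\pi/k\ge2\pi-r$, and $\operatorname{supp}\mu$ lies in an arc of length $r$. In the Vietoris--Rips case $\operatorname{diam}Z\le\frac{2\pi(k-1)}{2k-1}\le r$.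

(b) If $\mu'\in P$ and $\Psi(\mu')=\Psi(\mu)$, then $\int f\,d\mu'=0$ as well, so $\mu$ and $\mu'$ live on $Z$. As the moment vectors of points of $Z$ are affinely independent, $\mu=\mu'$. Thus $\Psi|_W$ is injective. It is surjective, since each point of $\mathcal O=\operatorname{conv}\Psi(S^1)$ is the moment vector of a finitely supported measure. Finally, $W$ is closed in $P$, hence compact, so the continuous bijection $\Psi|_W$ is a homeomorphism.

(c) We saw $W\subset W_k$. Let $\mu$ have atoms $x_1,\dots,x_n$, $n\le k$. The polynomial $\prod_l(1-\cos(\theta-x_l))\in\mathcal T_k$ is nonnegative and not identically zero, so it equals $c+L\circ M_{2k}$ with $c>0$. The affine function $c+L$ is nonnegative on $\mathcal C_{2k}$, positive at $0$ and zero at $M_{2k}(\mu)$; so $M_{2k}(\mu)\in\partial\mathcal C_{2k}$.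

(d) A map $\iota$ with $\Psi\circ\iota=\mathrm{id}$ has values in $W$, so uniqueness follows from (b). Let $y\in\partial\mathcal O$. It is a convex combination of extreme points of $F_y$. These are extreme points of $\mathcal O$, hence lie on the curve $\Psi(S^1)$. So there is a measure on the preimages of the vertices of $F_y$ with moment vector $y$. By (b) every such measure equals $\iota(y)$, and by (a) it lies in $X$. If $\mu\in W$, then $q(\mu)=\Psi(\mu)$ and $\iota(q(\mu))=\mu$.
\end{proof}

This proves (F3) and part~1 of Theorem~\ref{thm:sharp}; note that $W$ and $\iota$ do not depend on $r$.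

\section{Hulls}\label{sec:hulls}

The support of a measure varies badly with the measure: a small mass may appear anywhere it is allowed. The hull forgets most of the support. It retains only the large gaps in the \v Cech case, and only the alternation between the support and its antipode in the Vietoris--Rips case.

\subsection{The \v Cech hull}

Let $g=2\pi-r$. The range of $r$ in Theorem~\ref{thm:main} says
\begin{equation}\label{eq:g}
kg\le2\pi<(k+1)g .
\end{equation}
A \emph{gap} of $\mu$ is a component of $S^1\setminus\operatorname{supp}\mu$ (of length $2\pi$ if the support is a point). Then $\mu\in\bar X$ if and only if some gap has length at least $g$. For $\mu\in\bar X$ put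
\[
A(\mu)=S^1\setminus\bigcup\{\text{gaps of $\mu$ of length}\ge g\}.
\]
By \eqref{eq:g} there are between $1$ and $k$ such gaps. So $A(\mu)$ is closed, contains $\operatorname{supp}\mu$, and has $n$ components for some $1\le n\le k$, each a proper arc. It lies in the complement of one such gap, hence in an arc of length $r$. Thus $P(A(\mu))\subset\bar X$.

\subsection{The Vietoris--Rips hull}

Let $\delta=\pi-r$. Now the range of $r$ says
\begin{equation}\label{eq:delta}
(2k-1)\delta\le\pi<(2k+1)\delta .
\end{equation}
For $K\subset S^1$ let $-K=K+\pi$. Since $d(x,-y)=\pi-d(x,y)$, the condition $\operatorname{diam}K\le r$ is equivalent to $d(K,-K)\ge\delta$. So instead of the diameter of $K$ one may study how $K$ and $-K$ alternate on the circle.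

Let $\mu\in\bar X$ and $K=\operatorname{supp}\mu$. Call a component of $S^1\setminus(K\cup-K)$ a \emph{transition arc} if one of its endpoints lies in $K$ and the other in $-K$. Its length is at least $\delta$, so there are only finitely many.

\begin{lemma}\label{lem:transition}
Every arc from a point $x\in K$ to a point $y\in-K$ contains a transition arc.
\end{lemma}
\begin{proof}
Let $y'$ be the first point of $-K$ on the arc and $x'$ the last point of $K$ before $y'$. The open arc from $x'$ to $y'$ is a transition arc.
\end{proof}

Applied to the two arcs joining a point of $K$ to a point of $-K$, the lemma gives at least two transition arcs. Remove all transition arcs from $S^1$. The remaining components are closed arcs with endpoints in $K\cup-K$, and by Lemma~\ref{lem:transition} each of them meets exactly one of $K$ and $-K$; call it a \emph{$K$-arc} or a \emph{$(-K)$-arc} accordingly. Neighboring components are separated by one transition arc, so the two types alternate. Hence there are $2m$ components and $2m$ transition arcs. Lift the components in cyclic order to intervals $J_p=[a_p,b_p]$, $p\in\mathbb Z$, such that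
\[
J_{p+2m}=J_p+2\pi,\qquad a_{p+1}-b_p\ge\delta,\qquad e(J_p)\text{ is a $K$-arc if and only if $p$ is even}.
\]
Rotation by $\pi$ preserves the cyclic order and exchanges the types. So $J_p+\pi=J_{p+s}$ with a constant $s$; applying this twice gives $2s=2m$, and the exchange of types says that $s=m$ is odd. Put $c(\mu)=m$. From $2m\delta\le2\pi$ and \eqref{eq:delta} we get $m<2k+1$, so
\[
c(\mu)\in\{1,3,\dots,2k-1\}.
\]
Let $A(\mu)=\bigcup_{p\text{ even}}e(J_p)\supset K$ be the union of the $K$-arcs; see Figure~\ref{fig:hull}. Then $-A(\mu)$ is the union of the $(-K)$-arcs, so $d(A(\mu),-A(\mu))\ge\delta$. Hence $\operatorname{diam}A(\mu)\le r$ and $P(A(\mu))\subset\bar X$. Each component of $S^1\setminus A(\mu)$ contains two transition arcs, so its length is at least $2\delta$.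

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) circle (1.6);
\draw[line width=3pt] (-5:1.6) arc (-5:10:1.6);
\draw[line width=3pt] (110:1.6) arc (110:118:1.6);
\draw[line width=3pt] (235:1.6) arc (235:245:1.6);
\draw[line width=3pt,gray!60] (175:1.6) arc (175:190:1.6);
\draw[line width=3pt,gray!60] (290:1.6) arc (290:298:1.6);
\draw[line width=3pt,gray!60] (55:1.6) arc (55:65:1.6);
\foreach \a in {-5,2,10,110,118,235,245} {\fill (\a:1.6) circle (2.4pt);}
\foreach \a in {175,182,190,290,298,55,65} {\draw[fill=white] (\a:1.6) circle (2.4pt);}
\node at (2:2.15) {$e(J_0)$};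
\node at (60:2.05) {$e(J_1)$};
\node at (114:2.0) {$e(J_2)$};
\node at (182:2.2) {$e(J_3)$};
\node at (240:2.05) {$e(J_4)$};
\node at (294:2.0) {$e(J_5)$};
\end{tikzpicture}
\caption{The Vietoris--Rips hull of a measure $\mu$ with $c(\mu)=3$. Solid dots form $K=\operatorname{supp}\mu$, hollow dots form $-K$. The hull $A(\mu)$ is the union of the three black arcs, and $-A(\mu)$ is the union of the three gray arcs. The six thin arcs are the transition arcs; each has length at least $\delta$. Rotation by $\pi$ moves each thick arc three places further.}
\label{fig:hull}
\end{figure}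

\subsection{Two properties of hulls}

Let $\ell=g$ in the \v Cech case and $\ell=\delta$ in the Vietoris--Rips case. We have shown $\operatorname{supp}\mu\subset A(\mu)$ and $P(A(\mu))\subset\bar X$ for every $\mu\in\bar X$, so a straight line between two measures on $A(\mu)$ stays in $\bar X$, and in $X$ if both are finitely supported. The second property says that at small scales the hull is convex.

\begin{lemma}\label{lem:convex}
If $\mu\in\bar X$ and $I$ is an arc of length less than $\ell$, then $A(\mu)\cap I$ is empty or connected. In particular, the smallest subarc of $I$ containing $I\cap\operatorname{supp}\mu$, if the latter is nonempty, lies in $A(\mu)$.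
\end{lemma}
\begin{proof}
Otherwise there are $x,y\in A(\mu)\cap I$ such that the open subarc of $I$ between $x$ and $y$ contains a point outside $A(\mu)$. The component of $S^1\setminus A(\mu)$ containing this point lies in that subarc. But the components of $S^1\setminus A(\mu)$ have length at least $g$, respectively $2\delta$.
\end{proof}

\subsection{Moments do not vanish}

To show that a moment vector is nonzero, we find a trigonometric polynomial that is a linear function of the moments and has a sign on the support.

\begin{proposition}\label{prop:nonzero}
(a) In the \v Cech case, $M_{2k}(\mu)\ne0$ for all $\mu\in\bar X$.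

(b) In the Vietoris--Rips case, let $\mu\in\bar X$ and $c(\mu)\le2j-1$ with $1\le j\le k$. Then $SM_{2j}(\mu)\ne0$.

\noindent Consequently $q=p\circ\Psi$ is defined and continuous on $\bar X$.
\end{proposition}

\begin{proof}
(a) By \eqref{eq:g}, $\mu$ has a gap of length greater than $\frac{2\pi}{k+1}$. Choose in it two points $x_0$ and $x_1=x_0+\frac{2\pi}{k+1}$ such that the arc from $x_0$ to $x_1$ lies in the gap, and let $x_0,x_1,\dots,x_k$ be the vertices of the regular $(k+1)$-gon containing them, in order. Fix $a\in\operatorname{supp}\mu$. As there are infinitely many choices of $x_0$, we may assume that no $x_l$ equals $a$. Working with lifts of the $x_l$ to $\mathbb R$, put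
\[
f(\theta)=\sin\tfrac{\theta-x_0}2\,\sin\tfrac{\theta-x_1}2\,\prod_{l=2}^k(1-\cos(\theta-x_l)).
\]
The product of the two sines is $\frac12\big(\cos\frac{x_1-x_0}2-\cos(\theta-\frac{x_0+x_1}2)\big)$, so $f\in\mathcal T_k$. For elements of $\mathcal T_k$ the mean over $S^1$ equals the average over a regular $(k+1)$-gon. Since $f$ vanishes at all $x_l$, its mean is $0$, and $\int f\,d\mu$ is a linear function of $M_{2k}(\mu)$. Both sines are positive for $\theta\in(x_1,x_0+2\pi)$, and this open arc contains $\operatorname{supp}\mu$. So $f\ge0$ on $\operatorname{supp}\mu$ and $f(a)>0$. Hence $\int f\,d\mu>0$.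

(b) Let $m=c(\mu)$, let $J_p=[a_p,b_p]$ be as above, and let $c_p=(b_p+a_{p+1})/2$ be the midpoints of the transition arcs. Put $f(\theta)=\prod_{p=0}^{m-1}\sin(\theta-c_p)$. As $m$ is odd, $f$ is antiperiodic, and its frequencies are at most $m\le2j-1$. Since $c_{p+m}=c_p+\pi$, the zeros of $f$ are exactly the $2m$ distinct points $e(c_p)$, $0\le p<2m$, and they are simple. So $f$ changes sign exactly at these points. As $J_p\subset(c_{p-1},c_p)$, the sign of $f$ on $e(J_p)$ alternates with $p$, and $f$ has constant nonzero sign on $A(\mu)$. Hence $\int f\,d\mu\ne0$, and this integral is a linear function of $SM_{2j}(\mu)$.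

The last statement follows, in the Vietoris--Rips case from (b) with $j=k$.
\end{proof}

This proves (F1) and (F2). The oddness of $c(\mu)$ is what makes the test polynomial in (b) antiperiodic.

\subsection{The case $k=1$}\label{subsec:k1}

Let $k=1$. In the \v Cech case $\mu\in X$ has exactly one gap of length at least $g>\pi$, and $A(\mu)$ is one arc of length less than $\pi$. In the Vietoris--Rips case $c(\mu)=1$, so $A(\mu)$ is one arc; it is disjoint from $-A(\mu)$, so its length is less than $\pi$. In both cases $\Psi(\mu)=\int z\,d\mu$, so $q(\mu)=\beta(\mu)\in A(\mu)$, and $\iota(y)=\delta_y$. So the straight line from $\mu$ to $\iota(q(\mu))=\delta_{\beta(\mu)}$ stays in $P(A(\mu))$, hence in $X$. This proves Theorem~\ref{thm:main} for $k=1$.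

\section{Discretization}\label{sec:discrete}

We now factor the identity map of $X$, up to a straight-line homotopy, through a finite polyhedron. The idea is to cut a measure into small pieces by a partition of unity and to replace each piece by its barycenter; Lemma~\ref{lem:convex} says that the barycenters stay in the hull.

Let $0<\varepsilon<\min(\ell,\pi)$. Choose arcs $I_i=e[\alpha_i,\beta_i]$, $1\le i\le N$, with $0<\beta_i-\alpha_i\le\varepsilon$, whose interiors cover $S^1$, and a partition of unity $(\varphi_i)$ with $\operatorname{supp}\varphi_i\subset\operatorname{int}I_i$. Let $\tau_i:I_i\to[\alpha_i,\beta_i]$ be the inverse of $e$. Put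
\[
\Lambda=\Big\{(w,b)\in\mathbb R^{2N}:\ w_i\ge0,\ \sum w_i=1,\ \alpha_iw_i\le b_i\le\beta_iw_i\Big\},
\]
\[
\kappa:P\to\Lambda,\quad \kappa(\mu)=\Big(\int\varphi_i\,d\mu,\int\varphi_i\tau_i\,d\mu\Big)_i,\qquad
R:\Lambda\to P,\quad R(w,b)=\sum_{w_i>0}w_i\,\delta_{e(b_i/w_i)} .
\]
Both maps are continuous; for $R$ note that for $h\in C(S^1)$ the term $w_ih(e(b_i/w_i))$ tends to $0$ as $w_i\to0$. Let $Q=R^{-1}(\bar X)=R^{-1}(X)$, a compact subset of $\mathbb R^{2N}$.

\begin{proposition}\label{prop:discrete}
\begin{enumerate}
\item[(a)] For $\mu\in\bar X$ we have $R\kappa(\mu)\in P(A(\mu))$ and $D(\mu,R\kappa(\mu))\le\varepsilon$. In particular $\kappa(\bar X)\subset Q$.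
\item[(b)] The identity of $X$ is homotopic to $X\xrightarrow{\kappa}Q\xrightarrow{R}X$ and the identity of $\bar X$ is homotopic to $\bar X\xrightarrow{\kappa}Q\xrightarrow{R}\bar X$, by straight-line homotopies. The inclusion $X\hookrightarrow\bar X$ is a homotopy equivalence with inverse $R\circ\kappa:\bar X\to X$.
\item[(c)] $Q$ is homeomorphic to a finite simplicial complex. So $X$ and $\bar X$ are homotopy dominated by a finite complex.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $(w,b)=\kappa(\mu)$ and $w_i>0$. Then $b_i/w_i$ is the mean of $\tau_i$ under the probability measure $\varphi_i\mu/w_i$. So $e(b_i/w_i)$ lies in the smallest subarc of $I_i$ containing $\operatorname{supp}\mu\cap I_i$, hence in $A(\mu)$ by Lemma~\ref{lem:convex}. Moving each piece $\varphi_i\mu$ to $e(b_i/w_i)$ inside $I_i$ costs at most $\varepsilon w_i$.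

(b) By (a) the straight line from $\mu$ to $R\kappa(\mu)$ stays in $P(A(\mu))\subset\bar X$, and in $X$ if $\mu\in X$. Also $R\kappa(\bar X)\subset X$.

(c) Compact semialgebraic sets are homeomorphic to finite simplicial complexes \cite[Thm.~9.2.1]{BCR}, so it suffices to describe $Q$ inside $\Lambda$ by polynomial conditions. \emph{Vietoris--Rips:} two points $e(s),e(t)$ have distance greater than $r$ if and only if $2\pi n+r<s-t<2\pi n+2\pi-r$ for some integer $n$. So $Q$ is given by the condition that, for all $i,l$ and all $n$ in a suitable finite set, it is not true that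
\[
(2\pi n+r)w_iw_l<b_iw_l-b_lw_i<(2\pi n+2\pi-r)w_iw_l .
\]
If $w_iw_l=0$, this condition holds automatically, since $w_i=0$ forces $b_i=0$ and all three expressions vanish. \emph{\v Cech:} $Q$ is given by the condition that there is $\theta\in[0,2\pi]$ such that for every $i$ either $w_i=0$ or $w_i\theta\le b_i+2\pi nw_i\le w_i(\theta+r)$ for some $n$ in a finite set. By the Tarski--Seidenberg theorem (projections of semialgebraic sets are semialgebraic), $Q$ is semialgebraic.
\end{proof}

\section{The \v Cech case}\label{sec:cech}

By Proposition~\ref{prop:iota}, $W=W_k$ is the set of measures with at most $k$ atoms, it is a compact subset of $X$, and with the inclusion $j:W_k\hookrightarrow X$,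
\begin{equation}\label{eq:fix}
\iota\circ q\circ j=j .
\end{equation}

\subsection{An example by hand: $k=2$, $r=\pi$}

Here $X$ consists of the finitely supported measures on closed half-circles. We look for a continuous map $h:X\to W_2$ such that $\mu$ and $h(\mu)$ lie on a common half-circle. One atom would not suffice if we want $h(\mu)$ to be supported in $A(\mu)$: on the segment $\lambda\delta_x+(1-\lambda)\delta_{-x}$, $0\le\lambda\le1$, the hull is $\{x,-x\}$ for $0<\lambda<1$ and a single point at the ends, so a one-atom choice would have to jump from $\delta_{-x}$ to $\delta_x$. With two atoms, Gaussian quadrature does it.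

Let $\mu$ be supported in $H=e[u,u+\pi]$, let $t\in[u,u+\pi]$ be the angular coordinate on $H$, and let $m,v,s$ be the mean, the variance and the third central moment of $t$ under $\mu$. If $v=0$, then $\mu$ is a Dirac measure and we put $h(\mu)=\mu$. If $v>0$, then $x^2-\frac svx-v$ is the unique monic quadratic polynomial in $x=t-m$ that is $\mu$-orthogonal to $1$ and $x$. Let $x_1<0<x_2$ be its roots, and put
\[
h(\mu)=\tfrac{x_2}{x_2-x_1}\,\delta_{e(m+x_1)}+\tfrac{-x_1}{x_2-x_1}\,\delta_{e(m+x_2)} .
\]
This measure again has mean $m$, and variance $-x_1x_2=v$.

\emph{The atoms lie in the smallest subarc of $H$ containing $\operatorname{supp}\mu$.} Suppose $x>x_1$ on all of $\operatorname{supp}\mu$. Orthogonality to $x-x_2$ gives $\int(x-x_1)(x-x_2)^2\,d\mu=0$, so $\mu$ would be concentrated at $x_2$, contradicting $v>0$. So some point of the support has $x\le x_1$. In the same way, some point has $x\ge x_2$.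

\emph{If $\mu\in W_2$, then $h(\mu)=\mu$.} This is clear for Dirac measures. For a measure with two atoms, the monic quadratic polynomial vanishing at the atoms is orthogonal to everything, so $x_1,x_2$ are the coordinates of the atoms, and the mean determines the weights.

\emph{$h(\mu)$ does not depend on $H$.} Let $H\ne H'$ be two half-circles containing $\operatorname{supp}\mu$. If they are not opposite, $H\cap H'$ is an arc on which the two coordinates differ by a constant, and the construction commutes with translations. If they are opposite, then $\operatorname{supp}\mu$ lies in an antipodal pair and $h(\mu)=\mu$ for both.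

\emph{$h$ is continuous.} Let $\mu_n\to\mu$ with $\mu_n$ supported in $e[u_n,u_n+\pi]$; we may pass to a subsequence with $u_n\to u$. Then $\mu$ is supported in $e[u,u+\pi]$. The coordinate $t$ extends continuously to an open arc around $e[u,u+\pi]$, which contains $e[u_n,u_n+\pi]$ for large $n$. So the quantities $m_n,v_n,s_n$ of $\mu_n$ converge to $m,v,s$. If $v>0$, the formula is continuous. If $v=0$, then $h(\mu_n)$ has distance at most $\sqrt{v_n}$ from $\delta_{e(m_n)}$ and converges to $\delta_{e(m)}=h(\mu)$.

So the straight line from $\mu$ to $h(\mu)$ is a homotopy $\mathrm{id}_X\simeq j\circ h$, and with \eqref{eq:fix}, $\iota\circ q\simeq\iota\circ q\circ j\circ h=j\circ h\simeq\mathrm{id}_X$.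

For $r>\pi$ this construction is no longer available: a measure may have two large gaps, the angular coordinate depends on the gap at which the circle is cut, and the atoms are only known to lie in an arc, not in $A(\mu)$. What survives is the pattern of the proof. We replace the formula by a continuous choice of $h(\mu)$ in
\[
W_k(A(\mu)),\qquad\text{where } W_k(A)=W_k\cap P(A).
\]

\subsection{Selecting measures with few atoms}

We use the following special case of Michael's selection theorem \cite[Thm.~1.2]{Michael}. Let $Z$ be a paracompact space of covering dimension at most $n+1$, $Y$ a complete metric space, and $\mathcal S$ a family of nonempty closed subsets of $Y$ such that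
\begin{itemize}
\item each $S\in\mathcal S$ is $C^n$: every map $S^i\to S$ with $i\le n$ is nullhomotopic;
\item $\mathcal S$ is \emph{equi-$LC^n$}: for every $y\in\bigcup\mathcal S$, each neighborhood $V$ of $y$ contains a neighborhood $V'$ of $y$ such that for all $S\in\mathcal S$ and $i\le n$ every map $S^i\to S\cap V'$ is nullhomotopic in $S\cap V$.
\end{itemize}
Then every lower semicontinuous map $\varphi:Z\to\mathcal S$ has a continuous selection, that is, a continuous $f:Z\to Y$ with $f(z)\in\varphi(z)$.

We take $Y=W_k$ and $\mathcal S=\{W_k(A(\mu)):\mu\in X\}$. These sets are nonempty and closed. The dimension hypothesis is the reason for the discretization: the theorem will be applied on $Q$, not on $X$.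

\begin{lemma}\label{lem:contractible}
For $\mu\in X$ the set $W_k(A(\mu))$ is contractible.
\end{lemma}
\begin{proof}
$A(\mu)$ has $n\le k$ components, each a proper arc. Contract each of them linearly to one of its points. Pushing measures forward does not increase the number of atoms, so this deforms $W_k(A(\mu))$ inside itself onto the set of measures on $n\le k$ fixed points. That set is a simplex contained in $W_k(A(\mu))$.
\end{proof}

The bound $n\le k$ comes, through \eqref{eq:g}, from the upper bound on $r$.

\begin{lemma}\label{lem:equi}
$\mathcal S$ is equi-$LC^n$ for all $n$.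
\end{lemma}
\begin{proof}
Let $y=\sum_{i=1}^nw_i\delta_{y_i}\in W_k$ with $w_i>0$, distinct $y_i$ and $n\le k$, and let $V$ contain all $z\in W_k$ with $D(z,y)<\eta$. We find a neighborhood $V'$ such that $S\cap V'$ is contractible in $S\cap V$ for every $S\in\mathcal S$. The contraction first removes the mass far from the $y_i$, then collapses the rest near each $y_i$ to a point, then adjusts the weights.

Choose $\rho<\eta/2$ with $2\rho<g$ such that the closed $\rho$-arcs $I_i$ about the $y_i$ are disjoint. Choose continuous $\psi_i:S^1\to[0,1]$ supported in $I_i$ with $\psi_i=1$ near $y_i$, and let $\psi=\sum\psi_i$. Where $\int\psi\,dz>0$, put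
\[
z_t=\frac{(1-t+t\psi)z}{\int(1-t+t\psi)\,dz}\quad(0\le t\le1),\qquad m_i(z)=z_1(I_i)=\frac{\int\psi_i\,dz}{\int\psi\,dz}.
\]
These depend continuously on $z$ and $t$, and for $z=y$ they equal $y$ and $w_i$. By compactness of $[0,1]$ there is a neighborhood $V'\subset V$ of $y$ in $W_k$ such that for all $z\in V'$:
\[
\int\psi_i\,dz>0\ \text{ for all }i,\qquad D(z_t,y)<\eta\ \text{ for all }t,\qquad \sum_i|m_i(z)-w_i|<\frac{\eta}{2\pi}.
\]
Let $A=A(\mu)$ be such that $W_k(A)\cap V'\ne\emptyset$. Then $A\cap I_i\ne\emptyset$ for each $i$, and by Lemma~\ref{lem:convex} it is an arc. Fix $a_i\in A\cap I_i$. Contract $W_k(A)\cap V'$ inside $W_k(A)\cap V$ as follows.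
\begin{enumerate}
\item Deform $z$ to $z_1$ through $z_t$. Supports do not grow.
\item Push $z_1$, which lives on $\bigcup(A\cap I_i)$, forward along the linear contraction of each $A\cap I_i$ to $a_i$. The end is $\sum m_i(z)\delta_{a_i}$.
\item Move $\sum m_i(z)\delta_{a_i}$ linearly to $\sum w_i\delta_{a_i}$.
\end{enumerate}
All measures that occur have at most $k$ atoms, all in $A$. In step 1 they are closer than $\eta$ to $y$ by the choice of $V'$. In steps 2 and 3 they live on $\bigcup I_i$ with masses $m_i'$ of $I_i$ satisfying $\sum|m_i'-w_i|<\frac\eta{2\pi}$. Transporting the common mass $\min(m'_i,w_i)$ inside $I_i$ costs at most $\rho$ in total, and transporting the rest costs at most $\pi\cdot\frac\eta{2\pi}$. So their distance to $y$ is less than $\rho+\frac\eta2<\eta$. The end point does not depend on $z$.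
\end{proof}

\begin{lemma}\label{lem:lsc}
The map $\mu\mapsto W_k(A(\mu))$ is lower semicontinuous on $X$.
\end{lemma}
\begin{proof}
It suffices to show: if $\mu_n\to\mu$ in $X$ and $a\in A(\mu)$, then $d(a,A(\mu_n))\to0$. Indeed, given $\sum w_i\delta_{y_i}\in W_k(A(\mu))$ one then chooses $y_i^n\in A(\mu_n)$ with $y_i^n\to y_i$, and $\sum w_i\delta_{y_i^n}\in W_k(A(\mu_n))$ converges to the given measure.

Suppose the claim fails. Then along a subsequence, and for some $\eta>0$, the open $\eta$-arc about $a$ is disjoint from $A(\mu_n)$, so it lies in a gap $(u_n,v_n)$ of $\mu_n$ of length at least $g$. Passing to a further subsequence, lifts converge: $(u_n,v_n)\to(u,v)$ with $g\le v-u\le2\pi$ and $a\in(u,v)$. Every compact subarc of $(u,v)$ is eventually $\mu_n$-null, so $\mu((u,v))=0$. Hence $a$ lies in a gap of $\mu$ of length at least $g$, contradicting $a\in A(\mu)$.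
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, \v Cech case]
With the notation of Section~\ref{sec:discrete}, $Q\subset\mathbb R^{2N}$ is compact and $\dim Q\le2N$. By Lemmas~\ref{lem:contractible}--\ref{lem:lsc} and the continuity of $R:Q\to X$, Michael's theorem with $n=2N-1$ applies to the map $\zeta\mapsto W_k(A(R(\zeta)))$ on $Q$. It gives a continuous $f:Q\to W_k$ with $f(\zeta)\in W_k(A(R(\zeta)))$. Both $R(\zeta)$ and $f(\zeta)$ are finitely supported measures on $A(R(\zeta))$, so the straight-line homotopy between $R$ and $j\circ f$ stays in $X$. Together with Proposition~\ref{prop:discrete}(b),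
\[
\mathrm{id}_X\simeq R\circ\kappa|_X\simeq j\circ h,\qquad h=f\circ\kappa|_X:X\to W_k .
\]
By \eqref{eq:fix},
\[
\iota\circ q\simeq\iota\circ q\circ j\circ h=j\circ h\simeq\mathrm{id}_X. \qedhere
\]
\end{proof}

\section{The Vietoris--Rips case}\label{sec:vr}

By Section~\ref{subsec:k1} we may assume $k\ge2$, so $\frac{2\pi}3\le r<\pi$.

\medskip
\noindent\textbf{Cohomology.} $H^*$ on compact Hausdorff pairs and $H_c^*$ on locally compact Hausdorff spaces denote Alexander--Spanier (equivalently \v Cech) cohomology with integer coefficients. We use these standard facts: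
\begin{itemize}
\item homotopy invariance and exact sequences of pairs for $H^*$; invariance of $H^*_c$ under proper homotopy;
\item $H^*(B,C)\cong H_c^*(B\setminus C)$ for a compact pair, compatibly with restriction to closed subsets;
\item for $U\subset E$ open, the exact sequence $\to H^n_c(U)\to H^n_c(E)\to H^n_c(E\setminus U)\to H^{n+1}_c(U)\to$;
\item Poincar\'e duality $H^n_c(E)\cong H_{m-n}(E)$ for an oriented $m$-manifold $E$;
\item the natural map from $H^*$ to singular cohomology is an isomorphism on finite polyhedra.
\end{itemize}
The gain over singular cohomology is the second fact: relative groups of a closed filtration depend only on the strata.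

\subsection{An example by hand: $k=2$, $r=2\pi/3$}\label{subsec:example}

Now $\delta=\pi/3$ and $c(\mu)\in\{1,3\}$. If $c(\mu)=1$, the hull is an arc of length at most $2\pi/3$. Let $\bar X_1\subset\bar X$ be the closed set of these measures, that is, of the measures supported in an arc of length $\frac{2\pi}{3}$. The straight line to $\delta_{\beta(\mu)}$ shows $\bar X_1\simeq S^1$. If $c(\mu)=3$, then six transition arcs of length at least $\pi/3$ fill the circle. So $A(\mu)$ is the vertex set of a regular triangle, and each vertex has positive mass. Conversely, a measure with full support on a regular triangle has $c=3$. So $\bar X\setminus\bar X_1$ is a bundle of open $2$-simplices over the circle of regular triangles. Its monodromy permutes the three vertices cyclically, which preserves orientation. So it is an open solid torus, and $H_c^n=\mathbb Z$ for $n=2,3$ and $0$ otherwise. The exact sequence of $(\bar X,\bar X_1)$ reads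
\[
0\to H^1(\bar X)\to H^1(\bar X_1)=\mathbb Z\xrightarrow{\ \partial\ }H^2(\bar X,\bar X_1)=\mathbb Z\to H^2(\bar X)\to0\to\mathbb Z\to H^3(\bar X)\to0 .
\]
To find $\partial$, look at the closed simplex $\Delta$ of measures on one regular triangle. Its boundary lies in $\bar X_1$. The mean $\mu\mapsto\int z\,d\mu$ does not vanish on $\bar X_1$ and maps $\partial\Delta$ to the boundary of the inscribed triangle, which winds once around $0$. So its direction $\beta:\bar X_1\to S^1$ has degree $\pm1$ on $\partial\Delta$, and a generator of $H^1(\bar X_1)$ restricts to a generator of $H^1(\partial\Delta)$. The restriction $H^2(\bar X,\bar X_1)\to H^2(\Delta,\partial\Delta)$ is an isomorphism, because the class Poincar\'e dual to the core of the solid torus restricts to a generator on each meridian disk (see Lemma~\ref{lem:fibre} for the general argument). Hence $\partial$ is an isomorphism, and $\bar X$ has the cohomology of $S^3\cong\partial\mathcal B_4$.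

In general we filter $\bar X$ by $c(\mu)$. The stratum $c=m$ is only up to proper homotopy a bundle of simplices over the circle of regular $m$-gons, and in the computation of $\partial$ the mean is replaced by $SM_{2j-2}$, where $m=2j-1$.

\subsection{The filtration}

For $0\le j\le k$ let $\bar X_j=\{\mu\in\bar X:c(\mu)\le2j-1\}$, so $\bar X_0=\emptyset$ and $\bar X_k=\bar X$.

\begin{lemma}\label{lem:closed}
Each $\bar X_j$ is closed in $\bar X$.
\end{lemma}
\begin{proof}
Let $\mu_n\to\mu$ in $\bar X$ and $m=c(\mu)$. For $0\le p<2m$ choose $x_p\in e(J_p)$ in $\operatorname{supp}\mu$ ($p$ even), respectively in $-\operatorname{supp}\mu$ ($p$ odd). These are $2m$ cyclically ordered points of alternating type. There are points of $\operatorname{supp}\mu_n$, respectively $-\operatorname{supp}\mu_n$, converging to them. For large $n$ they are in the same cyclic order, and the $2m$ arcs between consecutive ones have disjoint interiors. By Lemma~\ref{lem:transition} each of these arcs contains a transition arc of $\mu_n$. So $c(\mu_n)\ge m$ for large $n$.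
\end{proof}

\subsection{The strata}

Let $1\le j\le k$, $m=2j-1$ and $E_j=\bar X_j\setminus\bar X_{j-1}=\{\mu\in\bar X:c(\mu)=m\}$. By \eqref{eq:delta}, $m\delta\le\pi$. A measure in $E_j$ consists of $m$ probability measures on its $K$-arcs, together with positive weights. To use this we need a space of $m$-tuples that is compact, so we allow any arcs in the right position, not only the $K$-arcs.

Let $\tilde T$ be the set of $(\mu_1,\dots,\mu_m)\in P^m$, indices mod $m$, for which there are reals $a_p\le b_p$ $(p\in\mathbb Z)$ with
\begin{equation}\label{eq:T}
a_{p+m}=a_p+\pi,\quad b_{p+m}=b_p+\pi,\quad b_p+\delta\le a_{p+1},\quad \operatorname{supp}\mu_i\subset e[a_{2i},b_{2i}].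
\end{equation}
From \eqref{eq:T} we get $b_p\le a_{p+1}-\delta\le a_{p+m}-\delta$, hence
\begin{equation}\label{eq:short}
b_p-a_p\le\pi-\delta<\pi .
\end{equation}

\emph{$\tilde T$ is compact.} Let tuples in $\tilde T$ with data $(a_p^n,b_p^n)$ converge in $P^m$. Translating the data by a multiple of $2\pi$, we may assume $a_2^n\in[0,2\pi]$. Since $a_p\le b_p\le a_{p+1}$ and $a_{p+m}=a_p+\pi$, for each $p$ the sequences $a_p^n,b_p^n$ are bounded. Pass to a subsequence along which they converge for all $p$. The relations in \eqref{eq:T} pass to the limit. So $\tilde T$ is closed in the compact space $P^m$.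

The group $\mathbb Z_m$ acts on $\tilde T$ by cyclic reindexing $(\mu_i)\mapsto(\mu_{i+1})$, with data $a_{p+2},b_{p+2}$. Let $\Delta$ be the closed $(m-1)$-simplex of weights $w=(w_1,\dots,w_m)$, with interior $\mathring\Delta$ and the same cyclic action, and put
\[
\Phi:\tilde T\times\Delta\to P,\qquad \Phi((\mu_i),w)=\sum w_i\mu_i .
\]

\begin{lemma}\label{lem:strata}
\begin{enumerate}
\item[(a)] For $((\mu_i),w)\in\tilde T\times\Delta$ the measure $\mu=\sum w_i\mu_i$ lies in $\bar X$, and $c(\mu)\le\#\{i:w_i>0\}$.
\item[(b)] $\Phi$ restricts to a proper map of $\tilde T\times\mathring\Delta$ onto $E_j$ whose fibers are the $\mathbb Z_m$-orbits. Hence $E_j\cong(\tilde T\times\mathring\Delta)/\mathbb Z_m$.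
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $K=\operatorname{supp}\mu$ and $I_i=e[a_{2i},b_{2i}]$. The $2m$ arcs $e[a_p,b_p]$, $p$ mod $2m$, are separated by open arcs of length at least $\delta$ (note $a_{p+2m}=a_p+2\pi$), so points in different ones have distance at least $\delta$. The set $K$ lies in the even arcs. Since $-e[a_p,b_p]=e[a_{p+m},b_{p+m}]$ and $m$ is odd, $-K$ lies in the odd arcs. So $d(K,-K)\ge\delta$, that is, $\mu\in\bar X$.

Two different $K$-arcs of $\mu$ cannot both have $K$-points in the same $I_i$: the part of $I_i$ between such points would contain a whole $(-K)$-arc, hence a point of $-K$, while $I_i\cap-K=\emptyset$. So the sets $\{i:B\cap K\cap I_i\ne\emptyset\}$, for different $K$-arcs $B$, are disjoint. They are nonempty subsets of $\{i:w_i>0\}$, so $c(\mu)\le\#\{i:w_i>0\}$.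

(b) Let all $w_i>0$. Then each $I_i$ meets $K$ and each $-I_i$ meets $-K$. So there are $2m$ cyclically ordered points, alternately in $K$ and in $-K$, and Lemma~\ref{lem:transition} gives $c(\mu)\ge m$. With (a), $c(\mu)=m$ and $\mu\in E_j$. The $m$ disjoint nonempty index sets in the proof of (a) are now singletons, and together they contain all $m$ indices. So the sets $K\cap I_i$ are exactly the intersections of $K$ with its $K$-arcs, in cyclic order. Hence $w_i$ and $\mu_i$ are the masses and the normalized restrictions of $\mu$ on its $K$-arcs, and $((\mu_i),w)$ is determined by $\mu$ up to cyclic reindexing. Conversely, reindexing does not change $\Phi$.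

\emph{Surjectivity.} For $\mu\in E_j$ use the lifts $J_p=[a_p,b_p]$ of Section~\ref{sec:hulls} and put $w_i=\mu(e(J_{2i}))$. This is positive, because $e(J_{2i})$ contains a point of $K$ and $K$ meets a neighborhood of $e(J_{2i})$ only in $e(J_{2i})$. Take $\mu_i=\mu|_{e(J_{2i})}/w_i$.

\emph{Properness.} Let $L\subset E_j$ be compact. Suppose a sequence in $\Phi^{-1}(L)\cap(\tilde T\times\mathring\Delta)$ converges in $\tilde T\times\Delta$ to a point with $w\in\partial\Delta$. Then the images converge to a measure with $c\le m-1$, by (a), which lies in $L\subset E_j$, a contradiction. So the preimage of $L$ in $\tilde T\times\mathring\Delta$ is closed in the compact space $\tilde T\times\Delta$.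

Finally, $E_j$ is open in the compact space $\bar X_j$, hence locally compact Hausdorff. A proper map onto such a space is closed, hence a quotient map.
\end{proof}

Next we deform the measures $\mu_i$ to Dirac measures at the vertices of a regular polygon, keeping the weights.

\begin{lemma}\label{lem:polygon}
Let $\tilde C\subset\tilde T$ be the circle of tuples $(\delta_{e(u+2\pi i/m)})_i$, $u\in\mathbb R$. There is a $\mathbb Z_m$-equivariant strong deformation retraction of $\tilde T$ onto $\tilde C$.
\end{lemma}

\begin{proof}
We have $\tilde C\subset\tilde T$: take $a_p=b_p=u+p\pi/m$ and use $\pi/m\ge\delta$.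

\emph{Stage 1: to Dirac measures.} Deform $\mu_i$ through $(1-s)\mu_i+s\delta_{\beta(\mu_i)}$. By \eqref{eq:short}, $\beta(\mu_i)$ is defined and lies in $e[a_{2i},b_{2i}]$, so the deformation stays in $\tilde T$. It is equivariant and fixes all tuples of Dirac measures.

\emph{Stage 2: to regular polygons.} Let $\mathcal D$ be the set of sequences $(u_p)_{p\in\mathbb Z}$ with $u_{p+m}=u_p+\pi$ and $u_{p+1}-u_p\ge\delta$. The map $(u_p)\mapsto(\delta_{e(u_{2i})})_i$ takes $\mathcal D$ into $\tilde T$ (use $a_p=b_p=u_p$).

It is onto the set of Dirac tuples in $\tilde T$: lift the $i$-th point to $u_{2i}\in[a_{2i},b_{2i}]$; the lifts satisfy $u_{2i+2m}=u_{2i}+2\pi$. For odd $p$ put $u_p=u_{p-m}+\pi\in[a_p,b_p]$. Then $u_{p+m}=u_p+\pi$ holds for even $p$ by definition, and for odd $p$ because $u_{p+m}=u_{p-m}+2\pi$. Moreover $u_{p+1}-u_p\ge a_{p+1}-b_p\ge\delta$.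

Its fibers are the orbits of translation by $2\pi\mathbb Z$. The odd terms are determined by the even ones. If $m\ge3$, the positive numbers $u_{2i+2}-u_{2i}$ sum to $2\pi$ over $m$ consecutive $i$, so each lies in $(0,2\pi)$ and is determined by its class mod $2\pi$. If $m=1$, the whole sequence is determined by $u_2$. So in either case the tuple determines the sequence up to translation by $2\pi\mathbb Z$. As $\mathcal D/2\pi\mathbb Z$ is compact, it is homeomorphic to the space of Dirac tuples.

On $\mathcal D$ use the deformation
\[
u_p^s=(1-s)u_p+s\Big(\bar u+\frac{p\pi}m\Big),\qquad \bar u=\frac1m\sum_{p=0}^{m-1}\Big(u_p-\frac{p\pi}m\Big).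
\]
Since $\pi/m\ge\delta$, it stays in $\mathcal D$. It commutes with translation by $2\pi$. The sequence $u_p-p\pi/m$ is $m$-periodic in $p$, so replacing $(u_p)$ by $(u_{p+2})$ replaces $\bar u$ by $\bar u+2\pi/m$. Hence the deformation commutes with the shift $p\mapsto p+2$, which corresponds to cyclic reindexing. At $s=1$ it ends in $\tilde C$, and it fixes $\tilde C$.
\end{proof}

Take the product of this homotopy with $\mathrm{id}_{\mathring\Delta}$. It is proper, because $\tilde T$ is compact. The orbit map $\omega$ of the finite group $\mathbb Z_m$ is open and proper, so $\omega\times\mathrm{id}_{[0,1]}$ is a quotient map, and the homotopy descends to $(\tilde T\times\mathring\Delta)/\mathbb Z_m\cong E_j$. The descended homotopy is proper, since preimages of compacta under it are images of compacta under $\omega\times\mathrm{id}_{[0,1]}$. So $E_j$ properly deformation retracts onto the closed subset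
\[
E_j^C=(\tilde C\times\mathring\Delta)/\mathbb Z_m\cong(\mathbb R\times\mathring\Delta)\big/\big((u,w)\sim(u+\tfrac{2\pi}m,\sigma w)\big),
\]
where $\sigma$ is the cyclic shift of the weights. The generator acts freely and properly discontinuously. As $m$ is odd, $\sigma$ is an even permutation and preserves the orientation of $\mathring\Delta$. So $E_j^C$ is a connected orientable manifold of dimension $m=2j-1$, a bundle over a circle with contractible fiber. By Poincar\'e duality,
\begin{equation}\label{eq:strata}
H^n(\bar X_j,\bar X_{j-1})\cong H^n_c(E_j)\cong H^n_c(E_j^C)\cong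
\begin{cases}\mathbb Z&n=2j-2,\ 2j-1,\\0&\text{otherwise.}\end{cases}
\end{equation}

Fix a regular $m$-gon $\mathcal R$ and let $\Delta_{\mathcal R}$ be the closed simplex of measures on its vertices. By Lemma~\ref{lem:strata} its interior points have $c=m$, and its boundary points have $c\le m-1$, hence $c\le m-2$ as $c$ is odd. So $\Delta_{\mathcal R}\subset\bar X_j$ and $\Delta_{\mathcal R}\cap\bar X_{j-1}=\partial\Delta_{\mathcal R}$. The set $F=\Delta_{\mathcal R}\cap E_j=\operatorname{int}\Delta_{\mathcal R}$ is closed in $E_j$, and it is a fiber of $E_j^C\to\tilde C/\mathbb Z_m$.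

\begin{lemma}\label{lem:fibre}
For $2\le j\le k$ the restriction $\rho:H^{2j-2}(\bar X_j,\bar X_{j-1})\to H^{2j-2}(\Delta_{\mathcal R},\partial\Delta_{\mathcal R})$ is an isomorphism.
\end{lemma}
\begin{proof}
It corresponds to $H^{m-1}_c(E_j)\cong H^{m-1}_c(E_j^C)\to H^{m-1}_c(F)$. Cutting the bundle along the fiber $F$ gives $E_j^C\setminus F\cong(0,\frac{2\pi}m)\times\mathring\Delta\cong\mathbb R^m$, so there is an exact sequence
\begin{multline*}
0=H^{m-1}_c(\mathbb R^m)\to H^{m-1}_c(E_j^C)\to H^{m-1}_c(F)=\mathbb Z\\
\to H^m_c(\mathbb R^m)=\mathbb Z\to H^m_c(E_j^C)=\mathbb Z\to H^m_c(F)=0 .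
\end{multline*}
The last surjection $\mathbb Z\to\mathbb Z$ is an isomorphism. So the map before it is $0$, and the claim follows.
\end{proof}

\subsection{The cohomology of the filtration}

\begin{proposition}\label{prop:cohomology}
For $1\le j\le k$ the reduced cohomology $\tilde H^*(\bar X_j)$ is $\mathbb Z$ in degree $2j-1$ and $0$ otherwise.
\end{proposition}

\begin{proof}
For $j=1$ we have $m=1$, and $\bar X_1=E_1\cong\tilde T\simeq S^1$ by Lemmas~\ref{lem:strata} and~\ref{lem:polygon}. Let $2\le j\le k$ and $m=2j-1$, and assume the claim for $j-1$. By \eqref{eq:strata}, passing from $\bar X_{j-1}$ to $\bar X_j$ adds classes in degrees $2j-2$ and $2j-1$. We show that the first one cancels the generator of $H^{2j-3}(\bar X_{j-1})$.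

\emph{Step 1. The restriction $H^{2j-3}(\bar X_{j-1})\to H^{2j-3}(\partial\Delta_{\mathcal R})\cong\mathbb Z$ is an isomorphism.} By Proposition~\ref{prop:nonzero}(b), $SM_{2j-2}$ maps $\bar X_{j-1}$ to $\mathbb R^{2j-2}\setminus\{0\}$. Let $x_1,\dots,x_m$ be the vertices of $\mathcal R$ and $v_i=SM_{2j-2}(x_i)$. Then $\sum v_i=0$, since the frequencies $1,3,\dots,2j-3$ are not divisible by $m=2j-1$. The $v_i$ span $\mathbb R^{2j-2}$: a linear functional killing them gives an antiperiodic $f\in\mathcal T_{2j-3}$ vanishing at the $2m=4j-2$ points $x_i,x_i+\pi$, which are distinct because $m$ is odd. Since $4j-2>2(2j-3)$, $f=0$. So the only linear relation among the $2j-1$ vectors $v_i$, up to scaling, is $\sum v_i=0$. They are affinely independent with barycenter $0$, and $SM_{2j-2}$ maps $\Delta_{\mathcal R}$ affinely and injectively onto a $(2j-2)$-simplex with $0$ in its interior. Thus $SM_{2j-2}/|SM_{2j-2}|$ maps $\partial\Delta_{\mathcal R}$ homeomorphically onto the unit sphere $S^{2j-3}$. This map factors through $\bar X_{j-1}$, so the restriction in question is surjective. By the induction hypothesis it is a surjection $\mathbb Z\to\mathbb Z$,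 hence an isomorphism.

\emph{Step 2. The connecting map $\partial:H^{2j-3}(\bar X_{j-1})\to H^{2j-2}(\bar X_j,\bar X_{j-1})$ is an isomorphism.} By naturality, $\rho\circ\partial=\partial_\Delta\circ(\text{restriction})$, where $\partial_\Delta:H^{2j-3}(\partial\Delta_{\mathcal R})\to H^{2j-2}(\Delta_{\mathcal R},\partial\Delta_{\mathcal R})$ is an isomorphism since $2j-3\ge1$. The restriction is an isomorphism by Step 1, and $\rho$ by Lemma~\ref{lem:fibre}.

\emph{Step 3.} The long exact sequence of $(\bar X_j,\bar X_{j-1})$ in reduced cohomology, with \eqref{eq:strata} and the induction hypothesis, now gives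
\begin{align*}
\tilde H^n(\bar X_j)&\cong\tilde H^n(\bar X_{j-1})=0\quad(n\le2j-4), & \tilde H^{2j-3}(\bar X_j)&=\ker\partial=0,\\
\tilde H^{2j-2}(\bar X_j)&=\operatorname{coker}\partial=0, & \tilde H^{2j-1}(\bar X_j)&\cong H^{2j-1}(\bar X_j,\bar X_{j-1})=\mathbb Z,
\end{align*}
and $0$ in higher degrees.
\end{proof}

\subsection{Simple connectivity}

\begin{proposition}\label{prop:pi1}
For $k\ge2$ the space $X$ is simply connected.
\end{proposition}
\begin{proof}
$X$ is path connected: $\mu$ is joined to $\delta_a$, $a\in\operatorname{supp}\mu$, by a segment in $X$, and the Dirac measures form a circle.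

Let $\gamma:S^1\to X$ be a loop. We first move it into the circle of Dirac measures. For each $s_0$ choose $a\in\operatorname{supp}\gamma(s_0)$ and a continuous $\varphi\ge0$ with $\varphi(a)>0$, supported in an arc $I$ of length less than $\delta$. On the open neighborhood $\{s:\int\varphi\,d\gamma(s)>0\}$ of $s_0$ the point $\beta(\varphi\gamma(s))$ depends continuously on $s$. It lies in the smallest subarc of $I$ containing $I\cap\operatorname{supp}\gamma(s)$, hence in $A(\gamma(s))$ by Lemma~\ref{lem:convex}. By compactness, the domain circle is covered by finitely many consecutive open arcs $U_1,\dots,U_n$, each point lying in at most two of them, with continuous $c_i:U_i\to S^1$ such that $c_i(s)\in A(\gamma(s))$. Let $(\chi_i)$ be a subordinate partition of unity and put $f(s)=\sum_i\chi_i(s)\delta_{c_i(s)}\in P(A(\gamma(s)))$. Then $\gamma\simeq f$ in $X$ by a straight line. Each $f(s)$ has at most two atoms, at distance at most $r<\pi$, and $\beta(f(s))$ lies on the short arc between them. So $f$ is homotopic in $X$ to the loop $s\mapsto\delta_{\beta(f(s))}$, again by a straight line.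

It remains to see that the inclusion $x\mapsto\delta_x$ of $S^1$ is nullhomotopic in $X$. For $x=\frac{2\pi}3(i+\lambda)$ with $i\in\{0,1,2\}$ and $\lambda\in[0,1]$, let $f'(x)=(1-\lambda)\delta_{2\pi i/3}+\lambda\delta_{2\pi(i+1)/3}$. The straight line from $\delta_x$ to $f'(x)$ consists of measures with support of diameter at most $2\pi/3\le r$, and $f'$ takes values in the simplex of measures on $\{0,\frac{2\pi}3,\frac{4\pi}3\}$, a convex subset of $X$. So every loop in $X$ is freely nullhomotopic, and $X$ is simply connected.
\end{proof}

Here $r\ge2\pi/3$, that is $k\ge2$, is essential: for $k=1$ we have $X\simeq S^1$.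

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}, Vietoris--Rips case, $k\ge2$]
By Proposition~\ref{prop:discrete}, $X\simeq\bar X$ is dominated by a finite complex. A space homotopy dominated by a CW complex is homotopy equivalent to a CW complex \cite[Prop.~A.11]{Hatcher}. So $X$ has the homotopy type of a CW complex, and $H_*(X;\mathbb Z)$ is finitely generated in each degree.

\emph{Singular cohomology of $X$.} The composite $\bar X\xrightarrow{\kappa}Q\xrightarrow{R}\bar X$ is homotopic to the identity. So the natural map from Alexander--Spanier to singular cohomology for $\bar X$ is a retract of the one for the finite polyhedron $Q$. The latter is an isomorphism, hence so is the former. By Proposition~\ref{prop:cohomology} with $j=k$, and $X\simeq\bar X$, the reduced singular cohomology of $X$ is $\mathbb Z$ in degree $2k-1$ and $0$ otherwise.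

\emph{$\iota$ is a homotopy equivalence.} Since $q\circ\iota=\mathrm{id}$, we have $\iota^*\circ q^*=\mathrm{id}$ on $H^{2k-1}(\partial\mathcal B_{2k})=\mathbb Z$. So $\iota^*:H^{2k-1}(X)\cong\mathbb Z\to\mathbb Z$ is surjective, hence an isomorphism, and $\iota$ induces isomorphisms in integral cohomology in all degrees. The mapping cone of $\iota$ has finitely generated homology and vanishing reduced cohomology. By the universal coefficient theorem, each reduced homology group $G$ of the cone satisfies $\operatorname{Hom}(G,\mathbb Z)=0$ and $\operatorname{Ext}(G,\mathbb Z)=0$; being finitely generated, $G=0$. Thus $\iota$ is a homology isomorphism between simply connected spaces of CW homotopy type (Proposition~\ref{prop:pi1}, and $\partial\mathcal B_{2k}\cong S^{2k-1}$ with $k\ge2$). By Whitehead's theorem it is a homotopy equivalence. If $\iota'$ is a homotopy inverse of $\iota$, then $q\simeq q\circ\iota\circ\iota'=\iota'$, so $\iota\circ q\simeq\iota\circ\iota'\simeq\mathrm{id}_X$.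
\end{proof}

\section{The strong deformation retraction and the sharp ranges}\label{sec:sharp}

Part 1 of Theorem~\ref{thm:sharp} is Proposition~\ref{prop:iota}; the map $\iota$ is an embedding because it is a homeomorphism onto $W$.

\begin{proof}[Proof of part 2]
By Proposition~\ref{prop:nonzero}, $q$ is defined and continuous on $\bar X$. By Theorem~\ref{thm:main} and Proposition~\ref{prop:discrete}(b), $\iota:\partial\mathcal O\to T$ is a homotopy equivalence for $T=X$ and $T=\bar X$. To make the homotopy constant on $W=\iota(\partial\mathcal O)$ we need $W\hookrightarrow T$ to be a cofibration, and for this we show that $T$ is an ANR. We use two facts. \emph{Hanner's criterion} \cite[Ch.~IV]{Hu}: a compact metric space $B$ is an ANR if for each $\varepsilon>0$ there are an ANR $Q$ and maps $B\to Q\to B$ whose composite is homotopic to $\mathrm{id}_B$ through a homotopy with tracks of diameter less than $\varepsilon$. \emph{Union theorem} (Borsuk; see \cite{Hu}): a metric space that is the union of two closed ANRs with ANR intersection is an ANR.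

\emph{$\bar X$ is an ANR.} By Proposition~\ref{prop:discrete}, for every small $\varepsilon$, $\mathrm{id}_{\bar X}$ is homotopic to $R\circ\kappa$, which factors through the finite polyhedron $Q$. The homotopy is the straight line from $\mu$ to $R\kappa(\mu)$, and its tracks have diameter at most $D(\mu,R\kappa(\mu))\le\varepsilon$. Since $\varepsilon$ is arbitrarily small, Hanner's criterion applies.

\emph{$X$ is an ANR.} The idea is to push $\bar X$ instantly into $X$ by finer and finer discretizations. Let $\Theta_n=R_n\kappa_n$ be discretizations as in Section~\ref{sec:discrete} with mesh $\varepsilon_n\downarrow0$. Let $h_0=\mathrm{id}_{\bar X}$, and for $s\in[2^{-n-1},2^{-n}]$, $n\ge0$, let $h_s$ interpolate linearly from $\Theta_{n+1}$ (at $s=2^{-n-1}$) to $\Theta_n$ (at $s=2^{-n}$). Since each $\Theta_n(\mu)$ is a finitely supported element of $P(A(\mu))$, we have $h_s(\bar X)\subset X$ for $s>0$. Moreover $D(h_s(\mu),\mu)\le\varepsilon_n$ for $s\le2^{-n}$, so $h:\bar X\times[0,1]\to\bar X$ is continuous. Now let $B$ be a nonempty closed subset of a metric space $Z$ and $\phi:B\to X$ a map. As $\bar X$ is an ANR, $\phi$ extends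 to $\phi':U\to\bar X$ on a neighborhood $U$ of $B$. Then $z\mapsto h_{\min(1,\operatorname{dist}(z,B))}(\phi'(z))$ maps $U$ to $X$ and extends $\phi$.

\emph{$W\hookrightarrow T$ is a cofibration.} Let $I=[0,1]$. The sphere $W$ is a compact ANR. By the union theorem $T\times\{0\}\cup W\times I$ is an ANR, closed in $T\times I$, so there is a retraction $\varrho$ onto it from a neighborhood $U$. As $I$ is compact, there is an open set $G\supset W$ in $T$ with $G\times I\subset U$. Let $\lambda:T\to[0,1]$ be continuous with $\lambda=1$ on $W$ and $\lambda=0$ off $G$. Then $(x,t)\mapsto\varrho(x,\lambda(x)t)$ is a retraction of $T\times I$ onto $T\times\{0\}\cup W\times I$.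

\emph{The homotopy.} The cofibration $W\hookrightarrow T$ is a homotopy equivalence, so there is a strong deformation retraction $H_t$ from $H_0=\mathrm{id}_T$ to a retraction $H_1=\rho':T\to W$ \cite[Cor.~0.20]{Hatcher}. Now $\iota q:T\to W$ is also a retraction, because $q\iota=\mathrm{id}$. So $\iota q\circ H_t$ is a homotopy rel $W$ from $\iota q$ to $\iota q\rho'=\rho'$. Hence $\mathrm{id}_T\simeq\rho'\simeq\iota q$ rel $W$.
\end{proof}

\begin{proof}[Proof of part 3]
The first claim follows from part 2. If $r\le r'$ lie in the same range, then $q_{r'}\circ\mathrm{incl}=q_r$, where the subscript denotes the scale, and both $q$'s are homotopy equivalences; so the inclusion is one. If they lie in different ranges, the inclusion is, up to homotopy equivalence, a map $S^{2k-1}\to S^{2l-1}$ with $l>k$, hence nullhomotopic.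
\end{proof}

\begin{proof}[Proof of part 4]
\emph{Upper endpoint.} The uniform measure on a regular $(k+1)$-gon is supported in an arc of length $\frac{2\pi k}{k+1}$, and $M_{2k}$ sends it to $0$, since no frequency $1,\dots,k$ is divisible by $k+1$. The uniform measure on a regular $(2k+1)$-gon has support of diameter $\frac{2\pi k}{2k+1}$, and $SM_{2k}$ sends it to $0$, since no frequency $1,3,\dots,2k-1$ is divisible by $2k+1$. So at and above the upper endpoint $p\circ\Psi$ is not defined on all of the thickening.

\emph{Lower endpoint.} Let $k\ge2$, and let $\mu$ be the uniform measure on the zero set of $f=1-\cos k\theta$, a regular $k$-gon, respectively of $f=1-\cos(2k-1)\theta$, a regular $(2k-1)$-gon. Writing $f=1+L\circ\Psi$, the affine function $1+L$ is nonnegative on $\mathcal O$, positive at $0$ and zero at $y=\Psi(\mu)$. So $y\in\partial\mathcal O$ and $\mu\in W$. Any $\iota$ as in (F3), at whatever scale, satisfies $\Psi(\iota(y))=y$, so $\iota(y)=\mu$ by Proposition~\ref{prop:iota}(b). But a regular $k$-gon lies in no arc of length less than $\frac{2\pi(k-1)}k$, and a regular $(2k-1)$-gon has diameter $\frac{2\pi(k-1)}{2k-1}$.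 So $\mu$ is not in the thickening if $r$ is below the lower endpoint.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCR} Bochnak--Coste--Roy, Theorem~9.2.1.

\bibitem{Bush} Source of the problem, \url{https://www.math.colostate.edu/~adams/advising/JohnBush_PhdThesis2021.pdf}.

\bibitem{Hatcher} Hatcher, Proposition~A.11 and Corollary~0.20.

\bibitem{Hu} Hu, \emph{Theory of Retracts}, Ch.~IV.

\bibitem{Michael} Michael, \emph{Continuous selections II}, Ann.\ of Math.\ 64 (1956), Theorem~1.2.

\end{thebibliography}

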